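# Partly interval-censored data: root-n normality of the NPMLE when examination times may come arbitrarily close

## 1. Five observations, and three fixed cells

Three failure times are observed exactly: $1$, $3$ and $5$. Two more are known only through examinations. One subject was examined at times $4$ and $8$ and had already failed at time $4$, so the failure time lies in $(0,4]$. Another was examined at times $2$ and $6$, was alive at $2$ and had failed by $6$, so the failure time lies in $(2,6]$. Which distribution makes these data most likely?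

Let $p_x$ be the mass that a candidate puts at $x$. Exact observations contribute point masses and censored ones contribute interval masses, so we maximize $p_1p_3p_5\,F((0,4])\,F((2,6])$. The candidates put mass on the recorded times $1,2,3,4,5,6,8$ and possibly at $+\infty$. Mass at $2$ lies in exactly the same censoring intervals as mass at $1$, and moving it to $1$ also increases $p_1$. In the same way mass at $4$ should move to $3$ and mass at $6$ to $5$; mass at $8$ or $+\infty$ lies in no observed interval and is wasted. So we maximize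
$$p_1p_3p_5\,(p_1+p_3)(p_3+p_5),\qquad p_1+p_3+p_5=1 .$$
The logarithm is strictly concave, so the maximizer is unique, and by symmetry $p_1=p_5=p$, $p_3=1-2p$. Setting the derivative of $2\log p+\log(1-2p)+2\log(1-p)$ to zero gives $5p^2-5p+1=0$. The root in $(0,\frac12)$ is
$$p=\frac{5-\sqrt5}{10}\approx0.276,\qquad p_3=\frac1{\sqrt5}\approx0.447 .$$

Already with five observations the answer is irrational, so no simple closed formula for the estimator is to be expected. But there is a structure. Each observation owns mass $\frac15$. The exact ones leave it where they are. Each censored one spreads it over its interval in proportion to the estimator itself: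
$$p_1=\tfrac15+\tfrac15\cdot\frac{p}{1-p},\qquad p_3=\tfrac15+\tfrac25\cdot\frac{1-2p}{1-p},$$
and both equations hold, numerically $0.2+0.2\cdot0.382=0.276$ and $0.2+0.4\cdot0.618=0.447$. The estimator solves a fixed-point equation in which it also appears on the right side. This is called self-consistency.

Now let the sample grow in a case where everything can be computed. Failure times are uniform on $(0,1)$ and every censored subject is examined at $\frac13$ and $\frac23$. A proportion close to $\alpha_1$ of the $n$ observations is exact. Once each of the three cells contains an exact observation, the likelihood factors. The mass of a cell is best taken as the fraction of all $n$ observations that fall in it, and inside the cell the mass is shared equally by the exact observations there. So $\widehat F_n(\frac16)=\hat p\,\hat r$, where $\hat p$ is the fraction of all observations in $(0,\frac13]$ and $\hat r$ is the fraction of those exact observations in $(0,\frac13]$ that are at most $\frac16$. Now $\sqrt n(\hat p-\frac13)$ has limit variance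 $\frac29$. Given the cell counts, $\hat r$ is a binomial proportion with about $\alpha_1n/3$ trials, so $\sqrt n(\hat r-\frac12)$ has limit variance $\frac{3}{4\alpha_1}$ and is asymptotically independent of $\hat p$. By the delta method $\sqrt n(\widehat F_n(\frac16)-\frac16)$ is asymptotically normal with variance
$$\tfrac14\cdot\tfrac29+\tfrac19\cdot\tfrac{3}{4\alpha_1}=\tfrac1{18}+\tfrac1{12\alpha_1}.$$
With $\alpha_1=\frac12$ this is $\frac29$. The exact observations alone would give $\frac5{36}/\alpha_1=\frac{5}{18}$, and a complete sample would give $\frac5{36}$.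

So the censored observations help, and the rate is $\sqrt n$. Does this survive when the examination times are random, the estimator has no formula, and two successive examinations may come arbitrarily close, so that the observed intervals can be arbitrarily short? That is the question of this lecture.

## 2. The model, the theorem, and a change of time

**Model.** $F_0$ is a distribution function on $[0,\infty)$ and $T_1,T_2,\dots$ are i.i.d. with distribution $F_0$. Fix $m\ge2$ and a random vector $(U_1,\dots,U_m)$ of examination times with $U_1<\dots<U_m$ a.s. and joint distribution function $G$. The sample of size $n$ has $n_1=n_1(n)$ exact observations (a deterministic number) and $n_2=n-n_1$ interval-censored ones, with $n_1/n\to\alpha_1\in(0,1)$. Whether an observation is exact or censored does not depend on failure or examination times. For an exact observation we see $T_i$. For a censored one we see an examination vector $(U_{i1},\dots,U_{im})$ and the indicators $\delta_{ik}=1_{[U_{i,k-1}<T_i\le U_{ik}]}$, $k=1,\dots,m+1$, with $U_{i0}=0$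 and $U_{i,m+1}=\infty$. Examination vectors are i.i.d. copies of $(U_1,\dots,U_m)$, independent of all failure times.

**The estimator.** The nonparametric maximum likelihood estimator (NPMLE) $\widehat F_n$ maximizes
$$\prod_{\text{exact}}dF(T_i)\prod_{\text{censored}}\prod_{k=1}^{m+1}\big(F(U_{ik})-F(U_{i,k-1})\big)^{\delta_{ik}}$$
over distribution functions with the conventions $F(0)=0$, $F(\infty)=1$. It is taken to be a right-continuous nondecreasing step function whose jumps lie only in the pooled finite set of observed exact times and examination times; any mass not assigned to that set is placed at $+\infty$.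

The assumptions in play are the following. (A2): $F_0$ is continuous and strictly increasing; with the convention above, $F_0(0)=0$. (A3): $G$ is continuous, and for some $\eta_0>0$, $P(U_{k+1}-U_k\ge\eta_0)=1$ for $k=1,\dots,m-1$. The report "Asymptotic Properties of Nonparametric Estimation Based on Partly Interval-Censored Data" proves, under its standing model condition, (A2) and (A3), that $\sqrt n(\widehat F_n-F_0)$ converges to a Gaussian process with the efficient variance. It also proves this when (A3) is replaced by the condition that $(U_1,\dots,U_m)$ is discrete with finitely many support points. Its authors conjecture that the separation condition in (A3) is unnecessary. We prove this.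

**Convergence.** $D[0,\infty)$ is the space of bounded right-continuous functions with left limits, with the supremum norm. This space is not separable and $\widehat F_n$ need not be measurable into it. So $X_n\Rightarrow_DZ$ is meant in the sense of Hoffmann-Jørgensen: $E^*f(X_n)\to Ef(Z)$ for every bounded continuous $f$, where $E^*$ is outer expectation and $Z$ is Borel measurable. The symbols $O_p$, $o_p$ refer to outer probability $P^*(A)=\inf\{P(B):B\supset A\text{ measurable}\}$. The book van der Vaart & Wellner, *Weak Convergence and Empirical Processes* (1996), is our reference [VW] for such matters.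

**Information lower bound.** For a bounded $g$ with $\int g\,dF_0=0$ consider the path $dF_\theta=(1+\theta g)\,dF_0$. If the information about $\theta$ at $\theta=0$ per observation is $i(g)$, the lower bound for the asymptotic variance of estimators of $F_0(t)$ is $\sup_g\big(\frac{d}{d\theta}F_\theta(t)|_{\theta=0}\big)^2/i(g)$. Example: for complete uniform data, $i(g)=\int g^2$ and the derivative is $\int_0^tg=\int g\,(1_{(0,t]}-t)$ since $g$ has mean zero. By Cauchy–Schwarz the bound is $\int(1_{(0,t]}-t)^2=t(1-t)$, the variance for the empirical distribution function.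

**Theorem 1.** *Let (A2) hold with $F_0(0)=0$, let $n_1(n)$ be deterministic with $n_1/n\to\alpha_1\in(0,1)$, let $m\ge2$, and suppose*
$$0<U_1<U_2<\dots<U_m<\infty\quad\text{a.s.}\tag{1}$$
*Let $\widehat F_n$ be any maximizer as described above. Then $\sqrt n(\widehat F_n-F_0)\Rightarrow_DZ_2$, where $Z_2$ is a tight mean-zero Gaussian process with continuous paths, and $\operatorname{Var}Z_2(t)$ equals the information lower bound for estimating $F_0(t)$. After the time change below, with $J$ defined in (5) and $\alpha_2=1-\alpha_1$,*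
$$\operatorname{Cov}(Z_2(s),Z_2(t))=\langle J^{-1}1_{(0,s]},1_{(0,t]}\rangle_{L_2(0,1)}-st.\tag{2}$$
*In particular, if (A2) holds and $G$ is continuous, the conclusion holds for every $m\ge2$ with no separation condition.*

For the last sentence we must check that continuity of $G$ implies (1). Only $U_1>0$ is in doubt. If $P(U_1=0)>0$, then $P(U_1=0,\,U_j\le v\text{ for all }j)>0$ for some $v$. So $u_1\mapsto G(u_1,v,\dots,v)$ is $0$ for $u_1<0$ and positive at $u_1=0$, a jump. Apart from this, continuity of $G$ is never used.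

**Time change.** By (A2), $F_0:[0,\infty)\to[0,1)$ is an increasing homeomorphism; put $F_0(\infty)=1$. Replace $T_i$ and $U_{ik}$ by their images under $F_0$, and $F$ by $F\circ F_0^{-1}$. The likelihood, the pooled set, the maximizers and all sup-norm distances are preserved, and $D[0,\infty)$ becomes isometrically $D[0,1)$. So from now on failure times are uniform. We write $E=(0,1]$; the point $1$ plays the role of $+\infty$. $F_0$ is Lebesgue measure on $E$, $U_0=0$, $U_{m+1}=1$. A candidate $F$ is a probability measure on $E$, with $F(t)=F((0,t])$ for $t\in[0,1)$.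

The intervals $I_k=(U_{k-1},U_k]$, $k=1,\dots,m+1$, form a random partition $\pi$ of $E$, and $I(x)$ is its member containing $x$. We write $|I|=b-a$ for $I=(a,b]$. By (1), $\min_k|I_k|>0$ a.s. This is all we know about how short the intervals are.

Two examples will accompany us. Example A: the fixed cells $(0,\frac13],(\frac13,\frac23],(\frac23,1]$ of Section 1. Example B: $m=2$, $U_1$ uniform on $(0,\frac12)$, $U_2=U_1+W$ with $W$ uniform on $(0,\frac12)$ independent of $U_1$. Here $G$ is continuous, $U_2<1$ a.s., and the gap $W$ is not bounded away from $0$.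

## 3. Averaging over a random partition

**Conditional means.** For a probability measure $F$ on $E$, a bounded Borel $h$ and $I=(a,b]$, put
$$E_F[h|I]=\frac{\int_Ih\,dF}{F(I)}\ \text{ if }F(I)>0,\qquad E_F[h|I]=\frac1{|I|}\int_Ih\,dx\ \text{ if }F(I)=0 .$$
This is Borel in $(a,b)$, and always $F(I)E_F[h|I]=\int_Ih\,dF$. Write $E_0=E_{F_0}$. Example: if $F$ is a point mass at $\frac12$ and $h(x)=x$, then $E_F[h|(0,\frac12]]=\frac12$, while $E_F[h|(\frac12,1]]=\frac34$ by the convention.

**The operators.** Let $\mathcal B$ be the space of bounded Borel functions on $E$ with the sup norm. Its elements are functions, not classes; this will matter. For fixed $F$ put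
$$K_Fh(x)=E\big[E_F[h|I(x)]\big],\tag{3}$$
the expectation being over $\pi$ only. $K_F$ is a linear contraction of $\mathcal B$ and $K_F1=1$. Put $K_0=K_{F_0}$. The law $Q$ of the observed interval $I(T)$, with $T$ uniform and independent of $\pi$, is
$$Qf=E\sum_{k=1}^{m+1}|I_k|\,f(I_k),\tag{4}$$
and we set
$$J=\alpha_1+\alpha_2K_0 .\tag{5}$$

In Example A, $K_0h$ is the cell average of $h$, a projection, so $J^{-1}=\alpha_1^{-1}(1-K_0)+K_0$. Let us test (2) at $s=t=\frac16$. We have $\|1_{(0,1/6]}\|^2=\frac16$. Also $K_01_{(0,1/6]}$ is $\frac12$ on $(0,\frac13]$ and $0$ elsewhere, with squared norm $\frac1{12}$. So (2) gives $\alpha_1^{-1}(\frac16-\frac1{12})+\frac1{12}-\frac1{36}=\frac1{12\alpha_1}+\frac1{18}$, the value found by hand.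

**Short intervals.** Put $\rho(\varepsilon)=\sup_{x\in E}P(|I(x)|<\varepsilon)$. Then
$$\rho(\varepsilon)\le P\big(\min_k|I_k|<\varepsilon\big)\to0\qquad(\varepsilon\downarrow0).\tag{6}$$
In Example B, for $\varepsilon\le\frac12$, $\rho(\varepsilon)\le P(U_1<\varepsilon)+P(W<\varepsilon)+P(1-U_1-W<\varepsilon)=2\varepsilon+2\varepsilon+2\varepsilon^2$.

**Functions of bounded variation.** Let $\mathcal V$ be the left-continuous functions of bounded variation on $E$. Each $h\in\mathcal V$ is $h(x)=h(0+)+\int_{(0,1)}1(s<x)\,\nu_h(ds)$ with a signed measure $\nu_h$ of total mass $|\nu_h|((0,1))=TV(h)$. By Fubini,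
$$E_F[h|I]=h(0+)+\int_{(0,1)}\varphi_{F,s}(I)\,\nu_h(ds),\qquad\varphi_{F,s}(I):=E_F[1_{(s,1]}|I].\tag{7}$$
For $I=(a,b]$ we have $\varphi_{F,s}(I)=1$ if $s\le a$, $\varphi_{F,s}(I)=0$ if $s\ge b$, and $\varphi_{F,s}(I)\in[0,1]$ if $a<s<b$. Let $\|F-F_0\|_\infty=\sup_t|F(t)-t|$. Then
$$|\varphi_{F,s}(I)-\varphi_{F_0,s}(I)|\le\min\big(1,\,4\|F-F_0\|_\infty/|I|\big)\,1(a<s<b).\tag{8}$$
To see this, let $a<s<b$ and $S=(s,b]$. If $F(I)=0$ the left side is $0$ by the convention. If $F(I)>0$,
$$\frac{F(S)}{F(I)}-\frac{|S|}{|I|}=\frac{F(S)-|S|}{|I|}+\frac{F(S)}{F(I)}\cdot\frac{|I|-F(I)}{|I|},$$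
and $|F(S)-|S||$ and $|F(I)-|I||$ are each at most $2\|F-F_0\|_\infty$. The bound by $1$ is clear.

**Empirical measures.** Put $\alpha_{1n}=n_1/n$, $\alpha_{2n}=1-\alpha_{1n}$, $H_n=n^{-1}\sum_{\rm exact}\delta_{T_i}$ and $Q_n=n^{-1}\sum_{\rm cens}\delta_{I^{(i)}}$, where $I^{(i)}$ is the observed interval, and
$$\mathbb G_n^{(1)}=\sqrt n\,(H_n-\alpha_{1n}F_0),\qquad\mathbb G_n^{(2)}=\sqrt n\,(Q_n-\alpha_{2n}Q).$$
These are $\sqrt{\alpha_{1n}}$ and $\sqrt{\alpha_{2n}}$ times independent ordinary empirical processes with sample sizes $n_1$ and $n_2$. Both vanish on constants.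

## 4. Self-consistency, and what it says about $\widehat F_n-F_0$

**Lemma 1 (self-consistency).** *For all $h\in\mathcal B$,*
$$\int h\,d\widehat F_n=\int h\,dH_n+Q_n\big(E_{\widehat F_n}[h|\cdot]\big).\tag{9}$$
*In particular $\widehat F_n\ge H_n$ as measures.*

*Proof.* The purpose is to turn maximality into an equation. Let $S$ be the pooled set together with the point $1$. Every observed interval contains its right endpoint, which lies in $S$. Hence the log likelihood $\sum_{\rm exact}\log F\{T_i\}+\sum_{\rm cens}\log F(I^{(i)})$ is finite for the uniform distribution on $S$, and therefore at $\widehat F_n$. For $x\in S$ move along $(1-\theta)\widehat F_n+\theta\delta_x$. The derivative at $\theta=0+$ is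
$$\sum_{\rm exact}\Big(\frac{1(T_i=x)}{\widehat F_n\{T_i\}}-1\Big)+\sum_{\rm cens}\Big(\frac{1(x\in I^{(i)})}{\widehat F_n(I^{(i)})}-1\Big)\le0,$$
that is,
$$D(x):=\frac1n\sum_{\rm exact}\frac{1(T_i=x)}{\widehat F_n\{T_i\}}+\frac1n\sum_{\rm cens}\frac{1(x\in I^{(i)})}{\widehat F_n(I^{(i)})}\le1 .$$
Each summand integrates to $1$ against $\widehat F_n$, so $\int D\,d\widehat F_n=1$. Since $\widehat F_n$ lives on $S$, where $D\le1$, we get $D=1$ $\widehat F_n$-a.e. Integrating $h=hD$ against $\widehat F_n$ gives (9). Taking $h\ge0$ and dropping the last term gives $\widehat F_n\ge H_n$. $\square$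

In the five-point example $D(1)=\frac{0.2}{0.2764}+\frac{0.2}{0.7236}=1$, and $D(2)=\frac{0.2}{0.7236}<1$: no mass at $2$.

**Lemma 2.** *Let $\Delta=\widehat F_n-F_0$. For every $h\in\mathcal B$ (which may depend on the data),*
$$\sqrt n\int\big(\alpha_{1n}h+\alpha_{2n}K_{\widehat F_n}h\big)\,d\Delta=\mathbb G_n^{(1)}h+\mathbb G_n^{(2)}\big(E_{\widehat F_n}[h|\cdot]\big).\tag{10}$$

*Proof.* The purpose is to center (9). Hold $\widehat F_n$ fixed in all expectations over $\pi$. By (4) and $|I_k|=\widehat F_n(I_k)-\Delta(I_k)$,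
$$Q(E_{\widehat F_n}[h|\cdot])=E\sum_k\widehat F_n(I_k)E_{\widehat F_n}[h|I_k]-E\sum_k\Delta(I_k)E_{\widehat F_n}[h|I_k].$$
In the first term each summand is $\int_{I_k}h\,d\widehat F_n$, so the sum is $\int h\,d\widehat F_n$. The second term is $E\int E_{\widehat F_n}[h|I(x)]\,\Delta(dx)=\int K_{\widehat F_n}h\,d\Delta$ by Fubini. Write $Q_n=(Q_n-\alpha_{2n}Q)+\alpha_{2n}Q$ in (9):
$$\int h\,d\widehat F_n=\int h\,dH_n+(Q_n-\alpha_{2n}Q)E_{\widehat F_n}[h|\cdot]+\alpha_{2n}\int h\,d\widehat F_n-\alpha_{2n}\int K_{\widehat F_n}h\,d\Delta .$$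
Move the last two terms to the left and subtract $\alpha_{1n}\int h\,dF_0$ from both sides. Since $1-\alpha_{2n}=\alpha_{1n}$, the left side becomes $\int(\alpha_{1n}h+\alpha_{2n}K_{\widehat F_n}h)\,d\Delta$ and the right side is $\int h\,d(H_n-\alpha_{1n}F_0)+(Q_n-\alpha_{2n}Q)E_{\widehat F_n}[h|\cdot]$. Multiply by $\sqrt n$. $\square$

Identity (10) is exact; nothing has been linearized. It suggests a plan. Solve
$$(\alpha_{1n}+\alpha_{2n}K_{\widehat F_n})\hat h_t=1_{(0,t]}\quad\text{at every point of }E.\tag{11}$$
Then the left side of (10) is $\sqrt n(\widehat F_n(t)-t)$. Show that the right side is bounded, uniformly in $t$; this gives the rate $n^{-1/2}$. Finally replace $\widehat F_n$ by $F_0$ on the right side with error $o_p(1)$, and a sum of two genuine empirical processes remains.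

## 5. Three places where short intervals obstruct the plan

If every interval had length at least a fixed $\eta>0$, bound (8) would make $\varphi_{F,s}$ uniformly Lipschitz in $F$, and the ratios inside it would have denominators bounded away from zero as soon as $F$ is close to $F_0$. Without such an $\eta$ the plan meets trouble three times.

The first place is the inversion (11). In the sup norm one tries the Neumann series $\alpha_{1n}^{-1}\sum_k(-\alpha_{2n}K/\alpha_{1n})^k$. Because $K1=1$, it already diverges on the constant $1$ when $\alpha_{2n}\ge\alpha_{1n}$. In $L_2(F)$ we shall see that $K_F$ is self-adjoint and nonnegative, so $\alpha_{1n}+\alpha_{2n}K_F$ is invertible whatever $\alpha_{1n}>0$ is; but the solution then satisfies (11) only $F$-almost everywhere. With $F=\widehat F_n$ discrete this is not enough, since $\Delta=\widehat F_n-F_0$ contains Lebesgue measure.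

The second place is the continuity of $F\mapsto\varphi_{F,s}(I)$. Let $1/(2\delta)$ be an integer and let $F$ put mass $2\delta$ on each of $\delta,3\delta,5\delta,\dots$. Then $\|F-F_0\|_\infty=\delta$. Take $I=(\delta-\kappa,2\delta]$ with small $\kappa>0$, and $s$ slightly larger than $\delta$. Then $\varphi_{F,s}(I)=0$, while $\varphi_{F_0,s}(I)=(2\delta-s)/(\delta+\kappa)$ is as close to $1$ as we like. So the number $1$ in (8) cannot be dropped or reduced. Averaging does not repair a bound by $4\|F-F_0\|_\infty/|I|$ alone: its squared $L_2(Q)$ norm is $16\|F-F_0\|_\infty^2\,E\sum_k|I_k|^{-1}$, which is infinite in Example B, because $E[1/W]=\int_0^{1/2}2\,dw/w=\infty$.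

The third place is the size of the class of functions $I\mapsto\varphi_{F,s}(I)$. On $a<s<b$ it consists of the ratios $A/(A+B)$ with $A=F((s,b])$, monotone in $b$, and $B=F((a,s])$, monotone in $a$. If $A+B\ge\kappa$, the map $(A,B)\mapsto A/(A+B)$ has Lipschitz constant of order $1/\kappa$. Discard the intervals with $|I|<\varepsilon^2$ that contain $s$; we shall see that they have $Q$-mass at most $\varepsilon^2$, an $L_2(Q)$ error $\varepsilon$. If $F(I)\ge c|I|$ on the others, then $\kappa=c\varepsilon^2$, and we must know $A$ and $B$ to accuracy of order $\varepsilon^3$. For monotone functions this gives a bracketing entropy of order $\varepsilon^{-3}$. The entropy integral of its square root, $\int_0\varepsilon^{-3/2}d\varepsilon$, diverges. This direct bound does not suffice.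

The remedies are these. For the first place: split $K_F$ into the part with short intervals, which is small in the sup norm by (6), and the part with long intervals, which maps $L_2(F)$ into bounded functions that are defined everywhere. For the second: never use $1/|I|$ without the minimum with $1$, and let (6) do the rest. For the third: use logarithms. The ratio $A/(A+B)$ is a logistic function of $\log A-\log B$, which has Lipschitz constant $\frac14$ no matter how small $A$ and $B$ are, and the price of small denominators becomes a factor $\log(1/\varepsilon)$ instead of a power. All of this needs a lower bound $F(I)\ge c|I|$, which the exact observations supply for intervals that are not too short.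

## 6. The exact observations bound $\widehat F_n$ from below

Let $r_n=n^{-2/3}$ and $c=\alpha_1/8$. Let $\mathcal F_n$ be the set of probability measures $F$ on $E$ such that
$$F(I)\ge c|I|\quad\text{whenever }|I|\ge r_n .\tag{12}$$
Clearly $F_0\in\mathcal F_n$. Two properties of $r_n$ will be used: $r_n$ is so long that each interval of this length contains many exact observations ($nr_n=n^{1/3}$), and so short that $\sqrt n\,r_n=n^{-1/6}\to0$.

**Lemma 3.** *There are measurable events $A_n$ with $P(A_n)\to1$ on which $\widehat F_n\in\mathcal F_n$, for $n$ large.*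

*Proof.* Divide $(0,1]$ into $N_n=\lceil4/r_n\rceil$ equal half-open cells of length $\kappa_n=1/N_n$. Since $4/r_n\le N_n\le5/r_n$, we have $\kappa_n\in[r_n/5,r_n/4]$. Let $A_n$ be the event that every cell contains at least $n_1\kappa_n/2$ exact observations. A cell count is binomial with mean $n_1\kappa_n$, so Chernoff's bound gives $P(A_n^c)\le N_ne^{-n_1\kappa_n/8}\to0$, because $n_1\kappa_n$ is at least a constant times $n^{1/3}$. An interval $I$ with $|I|\ge r_n$ contains full cells of total length at least $|I|-2\kappa_n\ge|I|-r_n/2\ge|I|/2$. On $A_n$ each of these cells has $H_n$-mass at least $\alpha_{1n}\kappa_n/2$, so $H_n(I)\ge\alpha_{1n}|I|/4\ge c|I|$ once $\alpha_{1n}\ge\alpha_1/2$. Now use $\widehat F_n\ge H_n$ from Lemma 1. $\square$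

## 7. Inverting $\beta_1+\beta_2K_F$ at every point, uniformly in $F$

**Lemma 4.** *There are finite $M,V,n_0$ such that for all $n\ge n_0$, $F\in\mathcal F_n$, $\alpha_1/2\le\beta_1\le1$ and $\beta_2=1-\beta_1$:*

*(a) $\beta_1+\beta_2K_F:\mathcal B\to\mathcal B$ is a bijection whose inverse has norm at most $M$;*

*(b) for every $t\in[0,1)$, $h=(\beta_1+\beta_2K_F)^{-1}1_{(0,t]}$ lies in $\mathcal V$, with $\|h\|_\infty\le M$ and $TV(h)\le V$.*

*Proof.* By (6) choose $\varepsilon_0$ with $\rho(\varepsilon_0)\le\alpha_1/4$, and $n_0$ with $r_n\le\varepsilon_0$ for $n\ge n_0$. Split $K_F=R+L$, where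
$$Rh(x)=E\big[1(|I(x)|<\varepsilon_0)E_F[h|I(x)]\big],\qquad Lh(x)=E\big[1(|I(x)|\ge\varepsilon_0)E_F[h|I(x)]\big].$$

**Step 1: invertibility in $L_2(F)$.** This step gives an inverse for every $\beta_1>0$, at the price of null sets. For $g,h\in\mathcal B$,
$$\int g\,K_Fh\,dF=E\sum_{k:F(I_k)>0}\frac{\int_{I_k}g\,dF\int_{I_k}h\,dF}{F(I_k)},$$
and the same holds for $R$ and $L$ with the sum restricted to $|I_k|<\varepsilon_0$ and to $|I_k|\ge\varepsilon_0$. These forms are symmetric, and nonnegative for $g=h$. By Cauchy–Schwarz on each $I_k$ and then over $k$ and $\pi$, they are bounded by $E\sum_k(\int_{I_k}g^2dF)^{1/2}(\int_{I_k}h^2dF)^{1/2}\le\|g\|_{L_2(F)}\|h\|_{L_2(F)}$. Hence $h=0$ $F$-a.e. implies $K_Fh=Rh=Lh=0$ $F$-a.e. Since $\mathcal B$ is dense in $L_2(F)$, the three operators extend to nonnegative self-adjoint contractions of $L_2(F)$. So $\beta_1+\beta_2K_F$ and $\beta_1+\beta_2R$ are invertible on $L_2(F)$, with inverses of norm at most $1/\beta_1$.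

**Step 2: the short part in the sup norm.** On $\mathcal B$ we have $\|R\|\le\rho(\varepsilon_0)\le\alpha_1/4$, so $\beta_2\|R\|/\beta_1\le\frac12$. By the Neumann series $B:=\beta_1+\beta_2R$ is invertible on $\mathcal B$, with $\|B^{-1}\|\le2/\beta_1\le4/\alpha_1$.

**Step 3: the long part forgets null sets.** If $|I|\ge\varepsilon_0\ge r_n$, then $F(I)\ge c\varepsilon_0$ by (12). So
$$Lh(x)=E\Big[1(|I(x)|\ge\varepsilon_0)\frac{\int_{I(x)}h\,dF}{F(I(x))}\Big]$$
is defined for every $x$ and every $h\in L_2(F)$, depends only on the $F$-class of $h$, and satisfies $\|Lh\|_\infty\le\|h\|_{L_2(F)}/(c\varepsilon_0)$. If $h_j\in\mathcal B$ tends to $h$ in $L_2(F)$, then $Lh_j\to Lh$ uniformly. So $Lh$ is Borel and represents the $L_2(F)$ extension of $L$.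

**Step 4: surjectivity and the norm.** Let $g\in\mathcal B$. By Step 1 there is $h_*\in L_2(F)$ with $(\beta_1+\beta_2K_F)h_*=g$ in $L_2(F)$ and $\|h_*\|_{L_2(F)}\le\|g\|_\infty/\beta_1$. We upgrade $h_*$ to a function: put
$$h=B^{-1}(g-\beta_2Lh_*)\in\mathcal B .$$
In $L_2(F)$, $(\beta_1+\beta_2R)h=g-\beta_2Lh_*=(\beta_1+\beta_2R)h_*$, so $h=h_*$ $F$-a.e. by injectivity of $\beta_1+\beta_2R$ on $L_2(F)$. By Step 3, $Lh=Lh_*$ everywhere. Hence $(\beta_1+\beta_2K_F)h=Bh+\beta_2Lh=g-\beta_2Lh_*+\beta_2Lh=g$ everywhere. Moreover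
$$\|h\|_\infty\le\frac4{\alpha_1}\Big(1+\frac1{c\varepsilon_0\beta_1}\Big)\|g\|_\infty\le M\|g\|_\infty,\qquad M:=\frac4{\alpha_1}\Big(1+\frac2{\alpha_1c\varepsilon_0}\Big).$$

**Step 5: injectivity.** Let $h\in\mathcal B$ with $(\beta_1+\beta_2K_F)h=0$. By Step 1, $h=0$ $F$-a.e. So $Lh=0$ everywhere by Step 3, hence $Bh=0$, hence $h=0$ by Step 2. This proves (a).

**Step 6: bounded variation.** For fixed $\pi$ the function $x\mapsto E_F[h|I(x)]$ is a left-continuous step function with $m+1$ values bounded by $\|h\|_\infty$, so its variation is at most $2m\|h\|_\infty$. Taking expectations, $K_Fh$ is left-continuous by bounded convergence, and $TV(K_Fh)\le2m\|h\|_\infty$. Since $1_{(0,t]}$ is left-continuous on $E$ with variation at most $1$, and $h=\beta_1^{-1}(1_{(0,t]}-\beta_2K_Fh)$, we get $h\in\mathcal V$ and $TV(h)\le\frac2{\alpha_1}(1+2mM)=:V$. Finally $\|h\|_\infty\le M$ by (a). $\square$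

Write $\mathcal V(M,V)=\{h\in\mathcal V:\|h\|_\infty\le M,\ TV(h)\le V\}$. For $n$ large, on $A_n$, Lemma 4 applies with $F=\widehat F_n$, $\beta_1=\alpha_{1n}$. So (11) has a solution $\hat h_t\in\mathcal V(M,V)$, valid at every point. Inserting it into (10) gives the exact identity
$$\sqrt n\,(\widehat F_n(t)-F_0(t))=\mathbb G_n^{(1)}\hat h_t+\mathbb G_n^{(2)}\big(E_{\widehat F_n}[\hat h_t|\cdot]\big),\qquad t\in[0,1).\tag{13}$$

## 8. Bracketing, and the two published facts

**Brackets.** For functions $l\le u$ in $L_2(P)$, the bracket $[l,u]$ is the set of $f$ with $l\le f\le u$; its size is $\|u-l\|_{L_2(P)}$. $N_{[\,]}(\varepsilon,\mathcal G,L_2(P))$ is the least number of brackets of size at most $\varepsilon$ that cover $\mathcal G$; its logarithm is the bracketing entropy. Example: for $P$ uniform on $[0,1]$ and $\mathcal G=\{1(x\le t):t\in[0,1]\}$, the brackets $[1(x\le(j-1)\varepsilon^2),1(x\le j\varepsilon^2)]$ have size at most $\varepsilon$, so about $\varepsilon^{-2}$ of them suffice.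

We use the following two facts from [VW].

**Fact 1** ([VW, Theorem 2.7.5])**.** The class of monotone functions $\mathbb R\to[0,1]$ satisfies $\log N_{[\,]}(\varepsilon,L_2(P))\le C_0/\varepsilon$ for every probability $P$ and every $\varepsilon>0$, with $C_0$ universal. (Monotone functions on an interval are extended constantly.)

**Fact 2** ([VW, Lemma 3.4.2])**.** Let $\mathbb G_n$ be the empirical process of $n$ i.i.d. observations from $P$. If $Pf^2<\delta^2$ and $\|f\|_\infty\le M_0$ for all $f\in\mathcal G$, then, with a universal constant,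
$$E^*\sup_{f\in\mathcal G}|\mathbb G_nf|\lesssim\tilde J(\delta)\Big(1+\frac{\tilde J(\delta)}{\delta^2\sqrt n}M_0\Big),\qquad\tilde J(\delta)=\int_0^\delta\sqrt{1+\log N_{[\,]}(\varepsilon,\mathcal G,L_2(P))}\,d\varepsilon .$$

**Lemma 5.** *Let $\mathcal G_n$ be classes of functions bounded by a fixed $M_0$, with $N_{[\,]}(\varepsilon,\mathcal G_n,L_2(P))\le N(\varepsilon)$ for all $n$, where $N$ is nonincreasing and $\int_0^1\sqrt{1+\log N(\varepsilon)}\,d\varepsilon<\infty$. Then $\sup_{\mathcal G_n}|\mathbb G_nf|=O_p(1)$ and*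
$$\lim_{\delta\downarrow0}\limsup_nE^*\sup\big\{|\mathbb G_n(f-g)|:f,g\in\mathcal G_n,\ \|f-g\|_{L_2(P)}<\delta\big\}=0 .\tag{14}$$
*The same holds for $\mathbb G_n^{(1)}$ with $P=F_0$ and for $\mathbb G_n^{(2)}$ with $P=Q$.*

*Proof.* For the first claim fix any $\delta>M_0$. Since $N$ is nonincreasing, $\tilde J(\delta)\le\int_0^\delta\sqrt{1+\log N(\varepsilon)}\,d\varepsilon<\infty$, so Fact 2 bounds $E^*\sup|\mathbb G_nf|$ uniformly in $n$; use Markov's inequality. For (14), the differences are bounded by $2M_0$. Moreover, from brackets of size $\varepsilon/2$ around $f$ and $g$ one gets the bracket $[l_f-u_g,\,u_f-l_g]$ of size at most $\varepsilon$ for $f-g$, so the bracketing numbers are at most $N(\varepsilon/2)^2$. With $j(\delta)=\int_0^\delta\sqrt{1+2\log N(\varepsilon/2)}\,d\varepsilon$, which tends to $0$ as $\delta\downarrow0$, Fact 2 gives a bound of order $j(\delta)\big(1+2M_0\,j(\delta)/(\delta^2\sqrt n)\big)$. Let $n\to\infty$, then $\delta\downarrow0$. The transfer to $\mathbb G_n^{(j)}$ holds because $n_1,n_2\to\infty$ and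 $\alpha_{jn}\le1$. $\square$

We use (14) in this form: if random $\hat f_s,\hat g_s\in\mathcal G_n$ satisfy $\sup_s\|\hat f_s-\hat g_s\|_{L_2(P)}\to0$ in outer probability, then $\sup_s|\mathbb G_n(\hat f_s-\hat g_s)|=o_p(1)$. For $P^*(\sup_s|\mathbb G_n(\hat f_s-\hat g_s)|>\eta)$ is at most $P^*(\sup_s\|\hat f_s-\hat g_s\|\ge\delta)$ plus $\eta^{-1}$ times the expectation in (14).

**Lemma 6 (fixed classes).** *$\mathcal V(M,V)$ under $F_0$, and $\mathcal E=\{E_0[h|\cdot]:h\in\mathcal V(M,V)\}$ under $Q$, have $\log N_{[\,]}(\varepsilon)\le C/\varepsilon$ for $0<\varepsilon\le1$. Hence Lemma 5 applies to $\mathbb G_n^{(1)}$ on $\mathcal V(M,V)$ and to $\mathbb G_n^{(2)}$ on $\mathcal E$.*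

*Proof.* Splitting $\nu_h$ into positive and negative parts writes $h\in\mathcal V(M,V)$ as a difference of two nondecreasing functions bounded by $M+V$; apply Fact 1 after rescaling, and subtract brackets. The brackets may be truncated so as to be bounded. If $[l,u]$ is a bracket for $h$, then $[E_0[l|\cdot],E_0[u|\cdot]]$ is one for $E_0[h|\cdot]$. It is no larger, since by Jensen
$$Q\big(E_0[g|\cdot]^2\big)\le E\sum_k|I_k|\cdot\frac1{|I_k|}\int_{I_k}g^2\,dx=\int g^2\,dx .\tag{15}$$
Finally $\int_0^1\sqrt{1+C/\varepsilon}\,d\varepsilon<\infty$. $\square$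

## 9. Fluctuations of the ratios $\varphi_{F,s}$

The functions $E_{\widehat F_n}[\hat h_t|\cdot]$ in (13) depend on the data through $\widehat F_n$. By (7) they are mixtures over $s$ of the functions $\varphi_{\widehat F_n,s}$, with mixing mass at most $V$. So it is enough to control the following.

**Lemma 7.** *(a) $\sup_{F\in\mathcal F_n,\,s\in(0,1)}|\mathbb G_n^{(2)}\varphi_{F,s}|=O_p(1)$.*

*(b) If $\|\widehat F_n-F_0\|_\infty\to0$ in outer probability, then $\sup_s|\mathbb G_n^{(2)}(\varphi_{\widehat F_n,s}-\varphi_{F_0,s})|=o_p(1)$.*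

For $I=(a,b]$ and $F\in\mathcal F_n$ decompose $\varphi_{F,s}=1(s\le a)+f_{F,s}+g_{F,s}$ with
$$f_{F,s}=1(a<s<b,\ |I|\ge r_n)\,\frac{F((s,b])}{F((a,b])},\qquad g_{F,s}=1(a<s<b,\ |I|<r_n)\,\varphi_{F,s}.$$
In $f_{F,s}$ the denominator is positive by (12).

**Step 1: a grid.** We need finitely many values of $s$ that serve for all. Let $\varepsilon\in(0,1]$. Choose $0=s_0<s_1<\dots<s_N=1$ with $N\le6\varepsilon^{-2}$ such that each of the laws of $a$ and of $b$ under $Q$ gives mass at most $\varepsilon^2$ to every open cell $(s_{j-1},s_j)$. To do so take, for each of the two laws, the quantiles of levels $i\varepsilon^2$, $1\le i\le\varepsilon^{-2}$, and merge them with $0$ and $1$. Between consecutive quantiles $q_i<q_{i+1}$ the open interval has mass at most $(i+1)\varepsilon^2-i\varepsilon^2$, the mass below $q_1$ is at most $\varepsilon^2$, and the mass above the last quantile is less than $\varepsilon^2$. Atoms do no harm, because they sit at grid points or have mass at most $\varepsilon^2$. The number of cells is at most $2\varepsilon^{-2}+1\le6\varepsilon^{-2}$.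 Put
$$C_j=\{a\le s_{j-1},\ b\ge s_j\},\qquad D_j=\{a\in(s_{j-1},s_j)\}\cup\{b\in(s_{j-1},s_j)\}.$$
These sets are disjoint and $Q(D_j)\le2\varepsilon^2$. For $s\in(s_{j-1},s_j]$:
$$\text{on }C_j:\ s\in I;\qquad\text{off }C_j:\ s\in I\ \text{implies}\ I\in D_j.\tag{16}$$
The first part is clear: $a\le s_{j-1}<s\le s_j\le b$. For the second, let $a<s\le b$ and $a>s_{j-1}$ or $b<s_j$. In the first case $s_{j-1}<a<s\le s_j$; in the second $s_{j-1}<s\le b<s_j$.

**Step 2: intervals shorter than $r_n$ do not matter.** Here no information about $F$ is available or needed. Let $e_s(I)=1(s\in I,\ |I|<r_n)$, so that $0\le g_{F,s}\le e_s$. By (16), for $s\in(s_{j-1},s_j]$,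
$$1(C_j,\,|I|<r_n)\le e_s\le1(C_j,\,|I|<r_n)+1(D_j).$$
So $N_{[\,]}(\sqrt2\,\varepsilon,\{e_s\},L_2(Q))\le6\varepsilon^{-2}$ for all $n$, with finite entropy integral. By (4), $Qe_s^2=Qe_s=E[|I(s)|1(|I(s)|<r_n)]\le r_n\to0$. For fixed $\delta$ and $n$ large, $Qe_s^2<\delta^2$ for all $s$. Fact 2, with $n\to\infty$ and then $\delta\downarrow0$, gives $\sup_s|\mathbb G_n^{(2)}e_s|=o_p(1)$. Hence, uniformly over all $s$ and all measurable $g$ with $|g|\le e_s$,
$$|\mathbb G_n^{(2)}g|\le\sqrt n\,(Q_n+\alpha_{2n}Q)e_s=\mathbb G_n^{(2)}e_s+2\sqrt n\,\alpha_{2n}Qe_s\le|\mathbb G_n^{(2)}e_s|+2\sqrt n\,r_n=o_p(1),\tag{17}$$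
because $\sqrt n\,r_n=n^{-1/6}$. Since this holds for every $g$ below $e_s$, it does not matter how irregularly $F$ behaves inside such an interval.

**Step 3: brackets for the ratios on longer intervals.** We show that $\mathcal G_n=\{f_{F,s}:F\in\mathcal F_n,\ s\in(0,1)\}$ satisfies the hypothesis of Lemma 5. Fix $\varepsilon\in(0,1]$ and let $s\in(s_{j-1},s_j]$. There are four regions.

1. Off $C_j$: by (16), $f_{F,s}\ne0$ implies $I\in D_j$, and $Q(D_j)\le2\varepsilon^2$.
2. On $C_j$ with $r_n\le|I|<\varepsilon^2$: here $s_j\in I$, and $Q(s_j\in I,\,|I|<\varepsilon^2)=E[|I(s_j)|1(|I(s_j)|<\varepsilon^2)]\le\varepsilon^2$.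
3. On $C_j$ with $|I|<r_n$: $f_{F,s}=0$.
4. On $C_j$ with $|I|\ge\max(r_n,\varepsilon^2)$: $f_{F,s}=A/(A+B)$, where $A=A(b)=F((s,b])$ is nondecreasing in $b\in[s_j,1]$, $B=B(a)=F((a,s])$ is nonincreasing in $a\in[0,s_{j-1}]$, and $A+B=F(I)\ge c\varepsilon^2$ by (12). (If $b=s=s_j$, then $A=0$ and both sides are $0$.)

In region 4 we first keep $A$ and $B$ away from zero so that logarithms exist. Put $\tau=c\varepsilon^3$, $A_\tau=A\vee\tau$, $B_\tau=B\vee\tau$. The partial derivatives of $A/(A+B)$ are $B/(A+B)^2$ and $-A/(A+B)^2$, bounded by $1/(A+B)\le1/(c\varepsilon^2)$ along the segment from $(A,B)$ to $(A_\tau,B_\tau)$. So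
$$\Big|\frac{A_\tau}{A_\tau+B_\tau}-f_{F,s}\Big|\le\frac{2\tau}{c\varepsilon^2}=2\varepsilon .$$
Moreover
$$\frac{A_\tau}{A_\tau+B_\tau}=\psi(\log A_\tau-\log B_\tau),\qquad\psi(x)=\frac1{1+e^{-x}},$$
and $\psi$ is increasing and $\frac14$-Lipschitz. The functions $b\mapsto\log A_\tau(b)$ and $a\mapsto\log B_\tau(a)$ are monotone with values in $[-\Lambda,0]$, where $\Lambda=\log(1/\tau)=\log(1/c)+3\log(1/\varepsilon)$. By Fact 1, rescaled by $\Lambda$, all such functions are covered by at most $e^{C_0\Lambda/\varepsilon}$ brackets $[l_A,u_A]$ of $L_2$-size $\varepsilon$ for the law of $b$ under $Q$, and by as many brackets $[l_B,u_B]$ for the law of $a$. So in region 4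
$$\psi(l_A-u_B)-2\varepsilon\le f_{F,s}\le\psi(u_A-l_B)+2\varepsilon,$$
with gap at most $4\varepsilon+\frac14[(u_A-l_A)+(u_B-l_B)]$, hence of $L_2(Q)$ norm at most $4\varepsilon+\varepsilon/2$.

Use the bracket $[0,1]$ on $D_j$ and in region 2, and $[0,0]$ on what remains. The regions depend only on $(n,\varepsilon,j)$, not on $F$ or $s$. The part with bracket $[0,1]$ has $Q$-mass at most $3\varepsilon^2$, so the total size is at most $4\varepsilon+\varepsilon/2+\sqrt3\,\varepsilon\le7\varepsilon$. Counting the choices of $j$, of $[l_A,u_A]$ and of $[l_B,u_B]$,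
$$\log N_{[\,]}(7\varepsilon,\mathcal G_n,L_2(Q))\le\log(6\varepsilon^{-2})+\frac{2C_0\Lambda}{\varepsilon}\le\frac C\varepsilon\big(1+\log(1/\varepsilon)\big),\qquad0<\varepsilon\le1,\tag{18}$$
for all $n$. The square root is integrable at $0$, so Lemma 5 applies to $\mathcal G_n$.

**Step 4: proof of (a).** By Step 3, $\sup_{\mathcal G_n}|\mathbb G_n^{(2)}f|=O_p(1)$. The functions $1(s\le a)$ are monotone in $a$, so Fact 1 and Lemma 5 give $\sup_s|\mathbb G_n^{(2)}1(s\le a)|=O_p(1)$. The parts $g_{F,s}$ contribute $o_p(1)$ by (17). Add.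

**Step 5: proof of (b).** Work on $A_n$, where $\widehat F_n\in\mathcal F_n$. The terms $1(s\le a)$ cancel. The difference of the $g$-parts is bounded in absolute value by $e_s$, so (17) applies to it. For the $f$-parts, (8) gives for every fixed $\tau>0$
$$\sup_s\|f_{\widehat F_n,s}-f_{F_0,s}\|_{L_2(Q)}^2\le\frac{16\|\widehat F_n-F_0\|_\infty^2}{\tau^2}+Q(|I|<\tau).$$
Since $|I|>0$ $Q$-a.s., letting $n\to\infty$ and then $\tau\downarrow0$ shows that the left side tends to $0$ in outer probability. Both $f_{\widehat F_n,s}$ and $f_{F_0,s}$ belong to $\mathcal G_n$, so (14) yields (b). $\square$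

## 10. Rate, linearization, and the Gaussian limit

Let $h_t=J^{-1}1_{(0,t]}$. By Lemma 4 with $F=F_0$ and $\beta_1=\alpha_1$, $h_t\in\mathcal V(M,V)$. We work on $A_n$ with $n$ large, so that (13) holds with $\hat h_t\in\mathcal V(M,V)$ for all $t\in[0,1)$. Abbreviate $\widehat E=E_{\widehat F_n}$ and $\Delta=\widehat F_n-F_0$.

**Step 1: $\|\widehat F_n-F_0\|_\infty=O_p(n^{-1/2})$.** This gives the rate; no prior consistency is needed, since Lemma 7(a) is uniform over $\mathcal F_n$. The process $\mathbb G_n^{(2)}$ vanishes on constants, so by (7) and Fubini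
$$\big|\mathbb G_n^{(2)}\widehat E[\hat h_t|\cdot]\big|=\Big|\int\mathbb G_n^{(2)}\varphi_{\widehat F_n,s}\,\nu_{\hat h_t}(ds)\Big|\le V\sup_s|\mathbb G_n^{(2)}\varphi_{\widehat F_n,s}|=O_p(1),$$
uniformly in $t$. Also $\sup_t|\mathbb G_n^{(1)}\hat h_t|=O_p(1)$ by Lemma 6. Use (13).

**Step 2: $\sup_t\|\hat h_t-h_t\|_\infty=o_p(1)$.** We compare the two equations. Since $(\alpha_{1n}+\alpha_{2n}K_{\widehat F_n})\hat h_t=1_{(0,t]}=\alpha_1h_t+\alpha_2K_0h_t$,
$$(\alpha_{1n}+\alpha_{2n}K_{\widehat F_n})(\hat h_t-h_t)=(\alpha_1-\alpha_{1n})h_t+(\alpha_2-\alpha_{2n})K_0h_t-\alpha_{2n}(K_{\widehat F_n}-K_0)h_t .$$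
By (7) and (8), for every $\tau>0$,
$$\|(K_{\widehat F_n}-K_0)h_t\|_\infty\le V\sup_xE\min\big(1,4\|\Delta\|_\infty/|I(x)|\big)\le V\big(4\|\Delta\|_\infty/\tau+\rho(\tau)\big).$$
By Lemma 4(a),
$$\sup_t\|\hat h_t-h_t\|_\infty\le M\big[2M|\alpha_{1n}-\alpha_1|+V\big(4\|\Delta\|_\infty/\tau+\rho(\tau)\big)\big].$$
Let $n\to\infty$, using Step 1, and then $\tau\downarrow0$, using (6).

**Step 3: linearization.** We replace $\widehat F_n$ by $F_0$ in (13). Write
$$\mathbb G_n^{(2)}\widehat E[\hat h_t|\cdot]-\mathbb G_n^{(2)}E_0[h_t|\cdot]=\mathbb G_n^{(2)}(\widehat E-E_0)[\hat h_t|\cdot]+\mathbb G_n^{(2)}E_0[\hat h_t-h_t|\cdot].$$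
The first term is $\int\mathbb G_n^{(2)}(\varphi_{\widehat F_n,s}-\varphi_{F_0,s})\,\nu_{\hat h_t}(ds)$, because the constants $\hat h_t(0+)$ cancel. It is at most $V$ times the supremum in Lemma 7(b), which applies by Step 1; so it is $o_p(1)$ uniformly in $t$. The second is $o_p(1)$ uniformly in $t$ by (14) for $\mathcal E$, since $\|E_0[\hat h_t-h_t|\cdot]\|_{L_2(Q)}\le\|\hat h_t-h_t\|_\infty$. Likewise $\mathbb G_n^{(1)}(\hat h_t-h_t)=o_p(1)$ by (14) for $\mathcal V(M,V)$. Therefore
$$\sup_{0\le t<1}\Big|\sqrt n\,(\widehat F_n(t)-F_0(t))-\mathbb Z_n(t)\Big|=o_p(1),\qquad\mathbb Z_n(t)=\mathbb G_n^{(1)}h_t+\mathbb G_n^{(2)}E_0[h_t|\cdot].\tag{19}$$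

**Step 4: convergence of $\mathbb Z_n$.** The functions $h_t$ are now fixed, and the finite-dimensional laws converge to centered Gaussian laws by the central limit theorem. For tightness, note that $K_0$ is self-adjoint and nonnegative on $L_2(0,1)$ (Step 1 of Lemma 4 with $F=F_0$), so $J\ge\alpha_1$ and $\|J^{-1}\|\le1/\alpha_1$. With (15),
$$\|E_0[h_t-h_s|\cdot]\|_{L_2(Q)}\le\|h_t-h_s\|_{L_2(0,1)}\le\alpha_1^{-1}\|1_{(0,t]}-1_{(0,s]}\|_{L_2(0,1)}=\alpha_1^{-1}|t-s|^{1/2}.$$
By (14) for $\mathcal V(M,V)$ and $\mathcal E$, $\mathbb Z_n$ is asymptotically equicontinuous in outer probability for the metric $d(s,t)=|t-s|^{1/2}$, for which $[0,1)$ is totally bounded. By [VW, Theorems 1.5.4, 1.5.7 and Addendum 1.5.8], $\mathbb Z_n\Rightarrow Z_2$ in $\ell^\infty[0,1)$, where $Z_2$ is tight Gaussian with uniformly continuous paths. By (19), $\sqrt n(\widehat F_n-F_0)\Rightarrow Z_2$ in $\ell^\infty[0,1)$.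

**Step 5: from $\ell^\infty[0,1)$ to $D[0,\infty)$.** Both $\sqrt n(\widehat F_n-F_0)$ and $Z_2$ take values in $D[0,1)$, a closed subspace of $\ell^\infty[0,1)$. Every bounded continuous function on $D[0,1)$ extends to a bounded continuous function on $\ell^\infty[0,1)$ by Tietze's theorem, so the convergence of outer expectations holds in $D[0,1)$. Undoing the isometric time change gives $\sqrt n(\widehat F_n-F_0)\Rightarrow_DZ_2$ in $D[0,\infty)$.

**Step 6: the covariance.** Inner products are in $L_2(0,1)$. Since $J1=1$ and $J$ is self-adjoint, $\int h_t\,dx=\langle J1,h_t\rangle=\langle1,Jh_t\rangle=t$. By (4), $Q(E_0[h|\cdot])=\int h\,dx$ and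
$$Q\big(E_0[g|\cdot]\,E_0[h|\cdot]\big)=E\sum_k\frac1{|I_k|}\int_{I_k}g\,dx\int_{I_k}h\,dx=\langle g,K_0h\rangle .\tag{20}$$
The two empirical processes are independent, with variance factors $\alpha_1$ and $\alpha_2$ in the limit, so
$$\operatorname{Cov}(Z_2(s),Z_2(t))=\alpha_1\big(\langle h_s,h_t\rangle-st\big)+\alpha_2\big(\langle h_s,K_0h_t\rangle-st\big)=\langle h_s,Jh_t\rangle-st,$$
and $\langle h_s,Jh_t\rangle=\langle J^{-1}1_{(0,s]},1_{(0,t]}\rangle$. This is (2).

## 11. The variance is the information bound

**Step 1: local asymptotic normality.** We compute the information in a direction $g$. Let $g$ be bounded Borel with $\int g\,dx=0$, and $dF_\theta=(1+\theta g)\,dx$. For $|\theta|\,\|g\|_\infty<1$ the density is positive, so $F_\theta$ satisfies (A2). The likelihood ratio of an exact observation is $1+\theta g(T)$. That of a censored one is $F_\theta(I)/F_0(I)=1+\theta E_0[g|I]$, because the law of the examination vector does not depend on $\theta$. Take $\theta=n^{-1/2}$ and use $|\log(1+x)-x+x^2/2|\le|x|^3$ for $|x|\le\frac12$.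 The remainders sum to at most $n\cdot n^{-3/2}\|g\|_\infty^3\to0$. The linear terms are $\sqrt nH_ng+\sqrt nQ_nE_0[g|\cdot]=\mathbb G_n^{(1)}g+\mathbb G_n^{(2)}E_0[g|\cdot]$, since $\int g\,dx=Q(E_0[g|\cdot])=0$. The quadratic terms are $-\frac12\big(H_ng^2+Q_n(E_0[g|\cdot]^2)\big)$, which converge by the law of large numbers and (20). Hence
$$\log\frac{dP_{n,\theta}}{dP_{n,0}}=\mathbb G_n^{(1)}g+\mathbb G_n^{(2)}E_0[g|\cdot]-\tfrac12\|g\|_J^2+o_p(1),\qquad\langle g,h\rangle_J:=\langle g,Jh\rangle .\tag{21}$$
The information for $\theta$ per observation is $\|g\|_J^2$.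

**Step 2: the bound.** Put $\tilde h_t=h_t-t$. Constants are fixed by $J$, so $J\tilde h_t=1_{(0,t]}-t$. Since $g$ has mean zero,
$$\frac{d}{d\theta}F_\theta(t)\Big|_{\theta=0}=\langle g,1_{(0,t]}\rangle=\langle g,J\tilde h_t\rangle=\langle g,\tilde h_t\rangle_J .$$
The function $\tilde h_t$ is bounded with mean $\int h_t\,dx-t=0$, hence itself an admissible direction. By Cauchy–Schwarz for $\langle\cdot,\cdot\rangle_J$, the information lower bound for $F_0(t)$ is
$$\sup_g\frac{\langle g,1_{(0,t]}\rangle^2}{\|g\|_J^2}=\|\tilde h_t\|_J^2=\langle h_t-t,\,1_{(0,t]}-t\rangle=\langle h_t,1_{(0,t]}\rangle-t^2=\operatorname{Var}Z_2(t).$$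
(For $t=0$ both sides are $0$.) The supremum over all nonzero mean-zero $g\in L_2(0,1)$ is the same, by the same inequality. Likewise
$$\langle\tilde h_s,\tilde h_t\rangle_J=\langle h_s-s,\,1_{(0,t]}-t\rangle=\langle h_s,1_{(0,t]}\rangle-st=\operatorname{Cov}(Z_2(s),Z_2(t)),$$
which is the covariance of the optimal limit in the convolution theorem [VW, Theorem 3.11.2].

**Step 3: regularity of $\widehat F_n$.** The convolution theorem speaks about regular estimators, so we check that $\widehat F_n$ is one. By (21), $P_{n,n^{-1/2}}$ is contiguous to $P_{n,0}$. Contiguity concerns measurable events, but sets of small outer probability are contained in measurable sets of small probability. So (19) and the asymptotic equicontinuity of $\mathbb Z_n$ persist under $P_{n,n^{-1/2}}$. By Le Cam's third lemma the finite-dimensional limits of $\mathbb Z_n$ are shifted by the limiting covariance of $\mathbb Z_n(t)$ with the linear term of (21). Since $g$ has mean zero, this is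
$$\alpha_1\langle h_t,g\rangle+\alpha_2\langle h_t,K_0g\rangle=\langle h_t,Jg\rangle=\langle1_{(0,t]},g\rangle=\sqrt n\,\big(F_{n^{-1/2}}(t)-F_0(t)\big).$$
Subtracting the shift, $\sqrt n(\widehat F_n-F_{n^{-1/2}})\Rightarrow Z_2$ under $P_{n,n^{-1/2}}$ for every direction $g$. So $\widehat F_n$ is regular and efficient, and the proof of Theorem 1 is complete. $\blacksquare$
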